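# A left self-injective, right Kasch ring with no minimal left ideal

## 1. One module, two actions: the ring $V\ltimes L/p$

The whole lecture turns on one ring. Its elements are pairs $(a,m)$, where $a$ runs through a commutative valuation ring $V$ with field of fractions $L$, and $m$ runs through a module $M=L/p$. Here $p$ is the maximal ideal of a strictly larger valuation ring $W\supset V$ of $L$. The multiplication is
$$(a,m)(a',m')=\bigl(aa',\;am'+\theta(a')m\bigr),\tag{1}$$
where $\theta$ is an automorphism of $L$ that carries $V$ onto $W$. So a scalar $a\in V$ acts on $M$ from the left as multiplication by $a$, and from the right as multiplication by $\theta(a)$.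

There will be an element $t\in V$ that is not a unit of $V$ but is a unit of $W$. From the left, $t$ acts invertibly on $M$. From the right it acts as $\theta(t)$, which lies in $p$, and so it kills the element $1+p$. This asymmetry is what the ring is for: it has a minimal right ideal, but no minimal left ideal, and it is nevertheless injective as a left module over itself. We now build it. Let $F$ be any field.

**Step 1: the value group.** We need an ordered group with a shift that moves one convex subgroup onto a larger one. Let $G=\bigoplus_{n\in\mathbb Z}\mathbb Z e_n$. For $0\ne g\in G$ call the largest index in the support of $g$ its leading index, and declare $g>0$ if the coefficient there is positive. For each $g\neq 0$ exactly one of $g,-g$ is positive, and a sum of two positive elements is positive, so $G$ is a totally ordered group. For instance $e_1-100e_0>0$ and $e_0-5e_{-1}>0$: each $e_n$ exceeds every integer multiple of $e_{n-1}$.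

For $n\in\mathbb Z$ let $G_n=\bigoplus_{i<n}\mathbb Z e_i$. This subgroup is convex. Indeed, let $0\le g\le h$ with $h\in G_n$. If the leading index of $g$ were $\ge n$, with positive coefficient, then $h-g$ would have the same leading index with negative coefficient, so $h<g$, a contradiction. Hence $G/G_n$ is totally ordered, and $g+G_n>0$ means that $g$ has leading index $\ge n$ with positive coefficient there.

The shift $\tau:e_i\mapsto e_{i+1}$ is an order automorphism of $G$, and $\tau(G_0)=G_1\supsetneq G_0$.

**Step 2: the field.** We need a field with value group $G$ in which infinitely many approximate conditions can be met at once (Section 4 shows how). Let $L=F((G))$ be the Hahn field: formal series $x=\sum_{g\in G}x(g)X^g$ with coefficients in $F$ and well-ordered support. With the usual product it is a field, and $v(x)=\min\operatorname{supp}x$ (for $x\ne0$) is a valuation (Hahn 1907; B. H. Neumann 1949); that is, $v(xy)=v(x)+v(y)$ and $v(x+y)\ge\min(v(x),v(y))$ whenever these make sense. The shift induces an $F$-automorphism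
$$\theta\Bigl(\sum x(g)X^g\Bigr)=\sum x(g)X^{\tau g},\qquad v(\theta x)=\tau v(x).$$

**Step 3: two valuation rings.** We need $V\subsetneq W$ with $\theta(V)=W$. Composing $v$ with $G\to G/G_0$ and $G\to G/G_1$ gives valuations of $L$, with valuation rings
$$V=\{x:x=0\text{ or }v(x)+G_0\ge0\},\qquad W=\{x:x=0\text{ or }v(x)+G_1\ge0\}$$
and maximal ideals
$$J_V=\{x:x=0\text{ or }v(x)+G_0>0\},\qquad p:=J_W=\{x:x=0\text{ or }v(x)+G_1>0\}.$$
As for every valuation ring, if $0\neq z\in L$ then $z\in V$ or $z^{-1}\in V$; and if $z\notin W$ then $z^{-1}\in p$.

We have $V\subset W$: if $v(x)\in G_0$ then $v(x)\in G_1$, and if $v(x)$ has leading index $\ge0$ with positive coefficient, then either that index is $0$ and $v(x)\in G_1$, or it is $\ge1$ and $v(x)+G_1>0$. Also $p\subset J_V$, because leading index $\ge1$ with positive coefficient implies leading index $\ge0$ with positive coefficient.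

Since $v(\theta x)=\tau v(x)$, and $\tau$ carries $G_0$ onto $G_1$ and preserves order,
$$\theta(V)=W,\qquad\theta(J_V)=p.\tag{2}$$

Let $t=X^{e_0}$. Since $e_0+G_0>0$, we have $t\in J_V$ and $t^{-1}\notin V$. Since $e_0\in G_1$, $t$ is a unit of $W$; in particular $V\ne W$ and $t\notin p$. Also $\theta(t)=X^{e_1}\in p$. Finally
$$J_V=tV.\tag{3}$$
The inclusion $\supseteq$ holds because $t\in J_V$. Conversely let $0\neq z\in J_V$, so the leading index of $v(z)$ is $\ge0$ with positive coefficient. If it is $>0$, then $v(z)-e_0$ has the same leading term and is positive modulo $G_0$. If it is $0$ with coefficient $c\ge1$, then $v(z)-e_0$ has coefficient $c-1\ge0$ at index $0$ and none above, so it is positive modulo $G_0$ or lies in $G_0$. In all cases $z/t\in V$.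

**Step 4: the ring.** We check that (1) defines a ring. Let $M=L/p$. Since $p$ is an ideal of $W$, $M$ is a $W$-module, hence a $V$-module. Put $a\cdot m=am$ and $m\cdot a=\theta(a)m$ for $a\in V$; the second makes sense because $\theta(a)\in W$. It is a right action, since $(m\cdot a)\cdot a'=\theta(a')\theta(a)m=\theta(aa')m$. The two actions commute because $L$ is commutative. So $M$ is a $V$-$V$-bimodule, and $R=V\ltimes M$, which is $V\times M$ with multiplication (1), is a ring with identity $(1,0)$. For associativity, both ways of bracketing $(a,m)(a',m')(a'',m'')$ give
$$\bigl(aa'a'',\;aa'm''+a\theta(a'')m'+\theta(a'a'')m\bigr).$$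
We regard $V=V\times0$ as a subring of $R$. As a left $V$-module, $R=V\oplus M$. Since $\theta$ fixes $F$, $R$ is an $F$-algebra.

**Step 5: $R$ is local with $J(R)=J_V\ltimes M$.** This reduces every question about simple modules to one module. The set $J_V\ltimes M$ is the kernel of the surjection $R\to V\to V/J_V$, $(a,m)\mapsto a+J_V$, so it is a proper ideal. If $(a,m)$ lies outside it, then $a$ is a unit of $V$ and $(a,m)=(a,0)(1,a^{-1}m)$. The first factor has inverse $(a^{-1},0)$. The second is a unit because $(1,m')(1,-m')=(1,0)=(1,-m')(1,m')$. So everything outside the ideal is a unit, which is the claim.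

The asymmetry is already visible:
$$(t,0)(0,1+p)=(0,t+p)\neq0,\qquad(0,1+p)(t,0)=(0,\theta(t)+p)=0.$$

## 2. Kasch rings, pseudo-Frobenius rings and the two socles

Rings are associative with identity and modules are unital. For $X\subseteq R$ we write $l(X)$ and $r(X)$ for the left and right annihilators in $R$, and $J=J(R)$ for the Jacobson radical. The socle $\mathrm{Soc}$ of a module is the sum of its simple submodules. A submodule is essential if it meets every nonzero submodule nontrivially; a nonzero module is uniform if each of its nonzero submodules is essential.

**Definition.** $R$ is left self-injective if ${}_RR$ is injective. By Baer's criterion this means that every homomorphism from a left ideal of $R$ to ${}_RR$ is right multiplication by an element of $R$.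

**Definition.** $R$ is left Kasch if every simple left $R$-module is isomorphic to a minimal left ideal of $R$, and right Kasch if every simple right $R$-module is isomorphic to a minimal right ideal.

**Definition.** $R$ is left pseudo-Frobenius (left PF) if every faithful left $R$-module generates the category of left $R$-modules; equivalently, $R$ is a left self-injective left cogenerator ring. Here "left cogenerator" means that for every left module $Y$ and $0\ne y\in Y$ there is a homomorphism $Y\to{}_RR$ that does not kill $y$.

We also recall that $R$ is semiperfect if $R/J$ is semisimple and idempotents lift modulo $J$. Then $1$ is a sum of orthogonal primitive idempotents, and for every primitive idempotent $e$ the ring $eRe$ is local with radical $eJe$, and $eJ$ is the unique maximal submodule of $eR$. Local rings are semiperfect.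

The following facts are used as known.

- (i) $R$ is left PF if and only if $R$ is left self-injective and left Kasch.
- (ii) (Osofsky) $R$ is left PF if and only if $R$ is semiperfect, left self-injective, and $\mathrm{Soc}({}_RR)$ is essential in ${}_RR$. Moreover, every left PF-ring is right Kasch.
- (iii) Every left self-injective right Kasch ring is semiperfect.

Socles are computed by annihilators: if $R/J$ is semisimple, then
$$\mathrm{Soc}({}_RR)=r(J),\qquad\mathrm{Soc}(R_R)=l(J).\tag{4}$$
Indeed $J$ kills simple modules, which gives "$\subseteq$". If $Jx=0$, then $Rx$ is a module over the semisimple ring $R/J$, hence a sum of simple modules; so $x\in\mathrm{Soc}({}_RR)$. The right-hand version is the same.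

If $R$ is local, there is only one simple left module, $R/J$, and only one simple right module, $R/J$. So by (4) a local ring is left Kasch exactly when $r(J)\ne0$, and right Kasch exactly when $l(J)\neq0$.

For example, let $k$ be a field and $R=k[x]/(x^2)$. Then $J=kx$ annihilates itself, so $R$ is Kasch on both sides. It is self-injective: its only ideals are $0$, $kx$, $R$, and a homomorphism $kx\to R$ sends $x$ to an element killed by $x$, that is, to some $\lambda x$, so it is multiplication by $\lambda$. By (i), $R$ is PF. By contrast, $\mathbb Z$ has no minimal ideals, so it is not Kasch.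

By (i) and (ii), a left PF ring is left self-injective and right Kasch. The paper "One Some Properties Of GPSSE-Rings" (http://www.jmest.org/wp-content/uploads/JMESTN42350798.pdf) poses the converse as an open question: is a left self-injective right Kasch ring necessarily left PF? By (i), this asks whether a left self-injective ring that contains all simple right modules must contain all simple left modules. The answer is no, and the ring of Section 1 shows it.

**Theorem A.** Let $F$ be any field. There is a local $F$-algebra $R$ such that:

1. $R$ is left self-injective and right Kasch;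
2. $\mathrm{Soc}({}_RR)=0$; hence $R$ is not left Kasch and not left PF.

Moreover:

3. The left ideals of $R$ form a chain, the right ideals of $R$ form a chain, and every right ideal is two-sided. Also $J=xR=Rx$ for some $x$ with $r(x)=0$. Finally $\mathrm{Soc}(R_R)$ is a simple right ideal and is essential in both $R_R$ and ${}_RR$.

Theorem B, in Section 8, says exactly what must be added to "left self-injective and right Kasch" to obtain left PF.

## 3. Too few right scalars: two extensions that fall short

If $R$ is commutative, left Kasch and right Kasch are the same condition, so the answer is yes by (i). A counterexample must therefore be noncommutative. For a local ring we want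
$$l(J)\neq0,\qquad r(J)=0,\qquad {}_RR\ \text{injective}.$$

Without injectivity this is easy. Let $A=k[x]_{(x)}$, the ring of rational functions with no pole at $0$, and let $M_0=k(x)$ with the natural left action and the right action $m\cdot a=a(0)m$. In $A\ltimes M_0$, with product $(a,m)(a',m')=(aa',am'+a'(0)m)$, the radical is $J=xA\ltimes M_0$, by the argument of Step 5. Every $(0,m)$ satisfies $(0,m)(j,m')=(0,j(0)m)=0$ for $(j,m')\in J$, so $l(J)\ne0$. If $(b,m)\in r(J)$, then $(x,0)(b,m)=(xb,xm)=0$ forces $b=0$ and $m=0$, so $r(J)=0$. This ring is right Kasch and not left Kasch.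

It is not left self-injective, and we can see why. Since $(a,m)(0,n)=(0,an)$, the left ideal $0\ltimes M_0$ is just the $A$-module $M_0$, and $(0,n)\mapsto(0,xn)$ is a left module homomorphism from it into the ring. If it were right multiplication by some $(a,m)$, we would have $(0,n)(a,m)=(0,a(0)n)=(0,xn)$ for all $n$, which is impossible. The right scalars on $M_0$ are only those in $k$, whereas every element of $k(x)$ gives an $A$-endomorphism of $M_0$.

Now take $M=L/p$ from Section 1, but with the natural action of $V$ on both sides. The resulting ring is commutative, so it cannot be a counterexample. It also fails to be self-injective, and for the same reason. The map $(0,n)\mapsto(0,t^{-1}n)$ on the ideal $0\ltimes M$ makes sense, as $t^{-1}\in W$ acts on $M$. If it were multiplication by $(a,m)$, then $an=t^{-1}n$ for all $n\in M$, so $(a-t^{-1})L\subseteq p$. As $p\ne L$, this gives $a=t^{-1}\notin V$, a contradiction.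

So both constructions stop at the same point: left self-injectivity forces every left endomorphism of the module to be a right scalar. To get $r(J)=0$ we let some $t\in J_V$ act invertibly from the left; then $t^{-1}$ is a left endomorphism, and must itself be a right scalar. To get $l(J)\ne0$, the right scalars coming from $J_V$ must kill some nonzero element. These two demands are compatible if right scalars are read through a map different from the identity. We take $\operatorname{End}_V(M)$ to be a valuation ring $W$ strictly larger than $V$, in which $t$ is a unit, and let $V$ act on the right through an isomorphism $\theta:V\to W$, with $\theta(J_V)=J_W=p$ killing $1+p$. That is (1).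

The size of $G$ is explained by this plan. An overring $W$ of $V$ in $L$ is a localization $V_q$ at a prime $q$, nonmaximal if $W\ne V$. The primes of $V_q$ correspond to the primes of $V$ inside $q$, so if $V$ had finite Krull dimension, then $\dim W<\dim V$ and $W\not\cong V$. Hence $V$ must have infinite Krull dimension. Indexing the $e_n$ by all of $\mathbb Z$ makes the shift $\tau$ an automorphism of $G$, so that $\theta$ is an automorphism of $L$.

Two facts remain to be proved: that $M$ is injective over $V$, and that its $V$-endomorphisms are exactly the multiplications by elements of $W$.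

## 4. Gluing Hahn series

**Lemma 1.** (i) The $V$-submodules of $L$ form a chain. (ii) Let $(x_i)_i\subset L$ and let $(N_i)_i$ be $V$-submodules of $L$ with $x_i-x_j\in N_i\cup N_j$ for all $i,j$. Then there is $x\in L$ with $x-x_i\in N_i$ for all $i$.

**Step 1: submodules are described by supports.** This turns membership in $N_i$ into a condition on each coefficient separately. Let $N\subseteq L$ be a $V$-submodule and $U=v(N\setminus0)$. If $x\ne0$ and $v(x)=v(n)$ with $0\neq n\in N$, then $v(x/n)=0$, so $x/n\in V$ and $x=(x/n)n\in N$. So $N=\{0\}\cup\{x\ne0:v(x)\in U\}$. If $h\ge0$ in $G$, then $X^h\in V$, so $u\in U$ implies $u+h\in U$; thus $U$ is an upper set. Since $v(x)$ is the least element of $\operatorname{supp}x$, and $U$ is an upper set, $v(x)\in U$ is the same as $\operatorname{supp}x\subseteq U$. Therefore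
$$N=\{x\in L:\operatorname{supp}x\subseteq U\}.\tag{5}$$
Any two upper sets of a totally ordered set are comparable: if $u\in U\setminus U'$, then every $u'\in U'$ satisfies $u'>u$ (otherwise $u\in U'$), so $U'\subseteq U$. This proves (i).

**Step 2: defining $x$ coefficient by coefficient.** The purpose is to copy from $x_i$ every coefficient that $N_i$ cannot change. Let $N_i$ correspond to $U_i$ by (5). The hypothesis gives $\operatorname{supp}(x_i-x_j)\subseteq U_i\cup U_j$. Define
$$x(g)=x_i(g)\ \text{ if }g\notin U_i\text{ for some }i,\qquad x(g)=0\ \text{ if }g\in\bigcap_iU_i.$$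
This is well defined: if $g\notin U_i$ and $g\notin U_j$, then $g\notin\operatorname{supp}(x_i-x_j)$, so $x_i(g)=x_j(g)$.

**Step 3: $x$ is a Hahn series.** We check that its support is well-ordered. Let $\emptyset\ne T\subseteq\operatorname{supp}x$ and choose $g\in T$. As $x(g)\neq0$, there is $i$ with $g\notin U_i$. Since $U_i$ is an upper set, every $h\le g$ lies outside $U_i$, so $x(h)=x_i(h)$ for all $h\le g$. Hence $\{h\in T:h\le g\}$ is a nonempty subset of $\operatorname{supp}x_i$ and has a least element, which is the least element of $T$. So $x\in L$. By construction $x(g)=x_i(g)$ for $g\notin U_i$, so $\operatorname{supp}(x-x_i)\subseteq U_i$, and $x-x_i\in N_i$ by (5). $\square$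

**Lemma 2.** (i) Let $N$ be a $V$-submodule of $L$ and $f:N\to M$ a $V$-homomorphism. Then there is $y\in L$ with $f(a)=ay+p$ for all $a\in N$. (ii) $M$ is an injective $V$-module. (iii) Every $V$-endomorphism of $M$ is multiplication by a unique element of $W$.

**Step 1: solving for $y$.** We want $y$ close to $a^{-1}f(a)$ for all $a$ at once, and Lemma 1(ii) supplies it. For $0\neq a\in N$ choose $x_a\in L$ with $f(a)=x_a+p$. Let $a,b\in N\setminus0$. As $V$ is a valuation ring, one is a $V$-multiple of the other, say $b=ca$ with $0\ne c\in V$. Then $f(b)=cf(a)$, so $x_b-cx_a\in p$. Dividing by $b=ca$ gives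
$$b^{-1}x_b-a^{-1}x_a\in b^{-1}p.$$
So Lemma 1(ii) applies to the elements $a^{-1}x_a$ and the $V$-submodules $a^{-1}p$, and yields $y\in L$ with $y-a^{-1}x_a\in a^{-1}p$, that is, $ay-x_a\in p$, for all $0\neq a\in N$. Hence $f(a)=ay+p$; for $a=0$ this is trivial. This proves (i).

**Step 2: injectivity.** By (i), every homomorphism from an ideal of $V$ to $M$ extends to $V$ by $1\mapsto y+p$. Baer's criterion gives (ii).

**Step 3: endomorphisms.** We find the scalars that act on $M$. Let $g\in\operatorname{End}_V(M)$. Apply (i) with $N=L$ to the composite $L\to L/p\xrightarrow{g}L/p$: there is $y\in L$ with $g(a+p)=ay+p$ for all $a\in L$. For $a\in p$ the left side is $0$, so $py\subseteq p$. Now we use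
$$\{z\in L:pz\subseteq p\}=W.\tag{6}$$
Here "$\supseteq$" holds because $p$ is an ideal of $W$. If $z\notin W$, then $z^{-1}\in p$, and $pz\subseteq p$ would give $1=z^{-1}z\in p$, a contradiction. So $y\in W$. Conversely, every element of $W$ acts on $L/p$ and commutes with $V$. For uniqueness, if $y,y'\in W$ act alike, then $(y-y')L\subseteq p\neq L$, so $y=y'$. $\square$

## 5. ${}_RR$ as a coinduced module

The aim of this section is that $R$ is left self-injective. The plan is to exhibit ${}_RR$ as the module $H$ of $V$-linear maps $R\to M$, which inherits injectivity from $M$.

**Step 1: an injective left $R$-module.** Let $H=\operatorname{Hom}_V({}_VR,{}_VM)$, with $(sf)(x)=f(xs)$ for $s,x\in R$. The map $sf$ is again left $V$-linear, and $(s'(sf))(x)=(sf)(xs')=f(xs's)=((s's)f)(x)$, so $H$ is a left $R$-module. We show that it is injective by extending homomorphisms. Let $Y\subseteq Z$ be left $R$-modules and $\varphi:Y\to H$ an $R$-homomorphism. Put $\lambda(y)=\varphi(y)(1)$. For $c\in V$,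
$$\lambda(cy)=(c\varphi(y))(1)=\varphi(y)(c)=c\,\varphi(y)(1)=c\lambda(y),$$
so $\lambda:Y\to M$ is $V$-linear. By Lemma 2(ii) it extends to a $V$-linear map $\lambda':Z\to M$. Define $\varphi'(z)(x)=\lambda'(xz)$. This is $V$-linear in $x$, so $\varphi'(z)\in H$, and $\varphi'$ is additive. It is $R$-linear, because $\varphi'(rz)(x)=\lambda'(xrz)=\varphi'(z)(xr)=(r\varphi'(z))(x)$. For $y\in Y$,
$$\varphi'(y)(x)=\lambda(xy)=\varphi(xy)(1)=(x\varphi(y))(1)=\varphi(y)(x),$$
so $\varphi'$ extends $\varphi$. Thus $H$ is injective.

**Step 2: the comparison map.** We map $R$ to $H$. Let $\pi:R\to M$, $\pi(a,m)=m$. It is left $V$-linear. Put $\Phi(r)(x)=\pi(xr)$. Then $\Phi(r)\in H$, and $\Phi(sr)(x)=\pi(xsr)=\Phi(r)(xs)=(s\Phi(r))(x)$, so $\Phi:R\to H$ is left $R$-linear. By (1),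
$$\Phi(a,m)(b,n)=bm+\theta(a)n.\tag{7}$$

**Step 3: $\Phi$ is injective.** Suppose $\Phi(a,m)=0$. Taking $(b,n)=(1,0)$ gives $m=0$. Then $\theta(a)n=0$ for all $n\in M$, so $\theta(a)=0$ by the uniqueness in Lemma 2(iii), and $a=0$.

**Step 4: $\Phi$ is surjective.** Here the right scalars must exhaust $\operatorname{End}_V(M)$, which is where the attempts of Section 3 failed. Let $f\in H$. Put $m=f(1,0)$ and $g(n)=f(0,n)$. Since $c(0,n)=(0,cn)$ for $c\in V$, $g$ is a $V$-endomorphism of $M$. By Lemma 2(iii) it is multiplication by some $w\in W$, and $W=\theta(V)$ by (2), so $w=\theta(a)$ with $a\in V$. Hence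
$$f(b,n)=bf(1,0)+f(0,n)=bm+\theta(a)n=\Phi(a,m)(b,n).$$

So ${}_RR\cong H$ is injective, and $R$ is left self-injective.

## 6. $J$ kills from the right but not from the left

This section completes parts 1 and 2 of Theorem A. Since $R$ is local, we only have to compare $l(J)$ and $r(J)$.

**Step 1: $R$ is right Kasch.** We exhibit a minimal right ideal isomorphic to $R/J$. Let $s=(0,1+p)$, which is nonzero because $1\notin p$. For $(j,m)\in J=J_V\ltimes M$,
$$s(j,m)=(0,\theta(j)+p)=0,$$
because $\theta(J_V)=p$ by (2). So $J\subseteq r(s)$. As $s\neq0$, $r(s)$ is a proper right ideal, hence contained in $J$. Thus $r(s)=J$ and $sR\cong R/J$, the only simple right module.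

**Step 2: $R$ has no minimal left ideals.** By (4), we must show $r(J)=0$. Let $(b,m)\in r(J)$. As $(t,0)\in J$,
$$0=(t,0)(b,m)=(tb,tm).$$
So $b=0$ and $tm=0$. Since $t$ is a unit of $W$ and $M$ is a $W$-module, $m=0$. Hence $\mathrm{Soc}({}_RR)=r(J)=0$.

The simple left module $R/J$ is therefore not isomorphic to a left ideal, so $R$ is not left Kasch, and by fact (i) it is not left PF. This proves parts 1 and 2 of Theorem A.

The absence of a minimal left ideal can be watched inside the minimal right ideal $sR$. The left ideal generated by $s$ is $Rs=0\ltimes V/p$, because $(a,m)s=(0,a+p)$. It contains the left ideals $0\ltimes t^nV/p$ for $n\ge0$. Here $p\subset t^nV$, by Lemma 1(i) and because $t^n\notin p$. The chain is strictly decreasing, because $t^n\in t^{n+1}V$ would give $t^{-1}\in V$.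

## 7. All one-sided ideals of $R$

This section proves part 3 of Theorem A. If $0\ne z\in L$ then $zL=L$, so
$$bM=M\quad\text{and}\quad\theta(b)M=M\qquad\text{for }0\ne b\in V.\tag{8}$$

**Step 1: the list of ideals.** We sort one-sided ideals by whether they leave $0\ltimes M$. Suppose a left ideal $I$ contains $(b,m)$ with $b\neq0$. Then it contains $(0,m')(b,m)=(0,\theta(b)m')$ for all $m'\in M$. If instead $I$ is a right ideal with this property, it contains $(b,m)(0,m')=(0,bm')$ for all $m'$. By (8), in both cases $0\ltimes M\subseteq I$. So $I=I_0\ltimes M$, where $I_0$ is the image of $I$ in $R/(0\ltimes M)\cong V$. As $I_0$ is an ideal of the commutative ring $V$, $I$ is two-sided.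

Otherwise $I=0\ltimes N$ with $N\subseteq M$. For a left ideal, $(a,m)(0,n)=(0,an)$ shows that $N$ is a $V$-submodule. For a right ideal, $(0,n)(a,m)=(0,\theta(a)n)$ and $\theta(V)=W$ show that $N$ is a $W$-submodule.

**Step 2: chains, and right ideals are two-sided.** The ideals of $V$ form a chain, by Lemma 1(i). The $V$-submodules of $L/p$ correspond to $V$-submodules of $L$ that contain $p$, so they form a chain too, and $W$-submodules are among them. Ideals of the second kind in Step 1 are contained in all those of the first kind. So the left ideals form a chain and the right ideals form a chain. A right ideal of the first kind is two-sided. One of the second kind is $0\ltimes N$ with $N$ a $W$-submodule, hence a $V$-submodule, so it is also a left ideal. Thus every right ideal is two-sided.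

**Step 3: the radical is principal on both sides.** Let $x=(t,0)$. By (3) and (8),
$$xR=\{(tb,tm):b\in V,\,m\in M\}=J_V\ltimes M=J,\qquad Rx=\{(bt,\theta(t)m):b\in V,\,m\in M\}=J_V\ltimes M=J.$$
The computation in Section 6, Step 2 showed $r(x)=0$.

**Step 4: the right socle.** We compute $l(J)$, which is $\mathrm{Soc}(R_R)$ by (4). Let $(a,m)\in l(J)$. Then $(a,m)(0,m')=(0,am')=0$ for all $m'\in M$, so $aL\subseteq p$ and $a=0$. Next $(0,m)(j,0)=(0,\theta(j)m)=0$ for all $j\in J_V$, that is, $pm=0$. Writing $m=z+p$, this says $pz\subseteq p$, so $z\in W$ by (6). Conversely, if $z\in W$, then $(0,z+p)(j,m')=(0,\theta(j)z+p)=0$ for $(j,m')\in J$. Hence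
$$\mathrm{Soc}(R_R)=0\ltimes W/p.\tag{9}$$
The right action of $V$ on $W/p$ goes through $\theta:V\to W$, which is onto, so right ideals inside (9) correspond to $W$-submodules of the field $W/p$. So $0\ltimes W/p$ is a simple right ideal.

**Step 5: the right socle is essential on both sides.** The socle (9) is a nonzero two-sided ideal. A nonzero left or right ideal $I$ is comparable with it by Step 2, so the intersection is $I$ or $0\ltimes W/p$, and is nonzero. This finishes the proof of Theorem A. $\blacksquare$

## 8. The pieces $Se$ of the right socle

Suppose we try to prove that the answer is yes. Let $R$ be left self-injective and right Kasch, with right socle $S=\mathrm{Soc}(R_R)$. By (iii), $R$ is semiperfect, so by (ii) we need $\mathrm{Soc}({}_RR)$ to be essential in ${}_RR$. The natural candidate for a supply of minimal left ideals is $S$ itself, which is a two-sided ideal. This goes a long way, and we can follow it until it stops.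

**Step 1: $Se$ is nonzero and uniform, and $S$ is essential in ${}_RR$.** This places $S$ well inside ${}_RR$. By (4), $S=l(J)$. Let $e$ be a primitive idempotent. Then $eRe$ is local and $eR/eJ$ is simple. The left module $Re$ is a direct summand of ${}_RR$, so it is injective; it is indecomposable because its endomorphism ring is $eRe$, acting on the right, which is local. Hence $Re$ is uniform: an injective hull in $Re$ of a nonzero submodule $X$ is a nonzero direct summand, so it is $Re$, and $X$ is essential in $Re$.

By right Kasch there is an embedding $eR/eJ\to R_R$. Let $s$ be the image of $e+eJ$. Then $s\ne0$, $se=s$, and $sJ=0$ because $(e+eJ)J=0$ in $eR/eJ$. So $s\in l(J)=S$ and $0\ne s=se\in Se$. Thus $Se\neq0$, and as a submodule of $Re$ it is uniform and essential in $Re$. Write $1=\sum e_i$, a finite sum of orthogonal primitive idempotents. As $S$ is a right ideal, $Se_i\subseteq S$, so $S=\bigoplus Se_i$, which is essential in $\bigoplus Re_i={}_RR$.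

**Step 2: homomorphisms into $Se$.** We show that they are zero or injective. Let $X\subseteq Se$ be a submodule and $f:X\to Se$ a homomorphism. By left self-injectivity, $f$ is right multiplication by some $c\in R$. Since $x=xe$ and $f(x)=f(x)e$ for $x\in X$, we have $f(x)=x(ece)$, so we may replace $c$ by $ece$. If $c\in eJe$, then $f(X)\subseteq SJ=0$. If $c\notin eJe$, then $c$ is a unit of the local ring $eRe$, and $xc=0$ gives $x=xe=xcc^{-1}=0$. So $f$ is injective in this case.

**Step 3: annihilators of elements of $Se$.** We compute the double annihilator. Let $0\ne s\in Se$. The epimorphism $eR\to sR$, $er\mapsto ser=sr$, has kernel containing $eJ$, because $sJ=0$. As $sR\ne0$ and $eJ$ is maximal in $eR$, the kernel is $eJ$. So $sR$ is simple. Moreover $r(s)=(1-e)R+eJ$: the right side kills $s$, and if $sr=0$ then $er\in eJ$ and $r=(1-e)r+er$. Therefore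
$$l(r(s))=\{x:x(1-e)=0,\ xeJ=0\}=\{x\in Re:xJ=0\}=Re\cap S=Se\qquad(0\ne s\in Se).\tag{10}$$

**Step 4: the point where the argument stops.** To make $Se$ simple, we need $Rs=Se$ for each nonzero $s\in Se$, which by (10) means $l(r(s))=Rs$. Left self-injectivity gives the double annihilator condition on the other side: for $y\in r(l(k))$, the map $Rk\to R$, $rk\mapsto ry$, is well defined, so it is right multiplication by some $c$, and $y=kc$; hence $r(l(k))=kR$. It does not give $l(r(k))=Rk$. In the ring of Section 1, with $e=1$ and $s=(0,1+p)$, we have $r(s)=J$, and by (9)
$$l(r(s))=0\ltimes W/p,\qquad Rs=0\ltimes V/p,$$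
and these differ because $V\neq W$. The missing condition $l(r(k))=Rk$ has a name.

**Definition.** $R$ is right mininjective if $l(r(k))=Rk$ for every $k\in R$ with $kR$ simple. Equivalently, every homomorphism from a minimal right ideal $kR$ to $R_R$ is left multiplication by an element of $R$: such homomorphisms are the maps $kr\mapsto yr$ with $r(k)\subseteq r(y)$, that is, $y\in l(r(k))$, and this map is left multiplication by $u$ exactly when $y=uk$.

The ring $k[x]/(x^2)$ of Section 2 is right mininjective, being commutative and self-injective; the ring of Theorem A is not, as we have just seen.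

**Theorem B.** Let $R$ be left self-injective and right Kasch, and let $S=\mathrm{Soc}(R_R)$. Then $S$ is essential in ${}_RR$. For each primitive idempotent $e$, $Se$ is a nonzero uniform left module, and every homomorphism from a submodule of $Se$ to $Se$ is right multiplication by an element of $eRe$, hence is zero or injective. The following are equivalent:

- (a) $R$ is left PF;
- (b) ${}_RS$ is semisimple;
- (c) $Se$ is a simple left module for every primitive idempotent $e$;
- (d) $Se$ contains a simple left submodule for every primitive idempotent $e$;
- (e) for $k\in R$: $kR$ simple implies $Rk$ simple;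
- (f) for $k\in R$: $kR$ simple implies $l(r(k))=Rk$ (i.e. $R$ is right mininjective).

In particular, a left self-injective right Kasch ring is left PF if it is right mininjective (e.g. right self-injective), or right perfect, or left duo (every left ideal two-sided). By Theorem A(3), "right duo" does not suffice.

The assertions before the equivalences are Steps 1 and 2 above. The equivalences follow from (a)⇒(f)⇒(c)⇒(b)⇒(d)⇒(a) and (c)⇒(e)⇒(d).

**(a)⇒(f).** We use the cogenerator property to recover every left ideal from its annihilator. Let $A$ be a left ideal and $y\notin A$. There is a homomorphism $R/A\to{}_RR$ that does not kill $y+A$. If it sends $1+A$ to $d$, then $Ad=0$ and $yd\neq0$. So $d\in r(A)$ and $y\notin l(r(A))$. Hence $l(r(A))=A$. Taking $A=Rk$, and noting $r(Rk)=r(k)$, gives (f).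

**(f)⇒(c).** We show that each nonzero element generates $Se$. If $0\ne s\in Se$, then $sR$ is simple by Step 3, so $Se=l(r(s))=Rs$ by (10) and (f). As $Se\ne0$, it is simple.

**(c)⇒(b).** This assembles the pieces: $S=\bigoplus Se_i$ is a finite direct sum of simple left modules.

**(b)⇒(d).** This passes to a submodule: since $S$ is a two-sided ideal, $Se$ is a submodule of the semisimple left module $S$, and it is nonzero by Step 1, so it contains a simple submodule.

**(d)⇒(a).** We verify the conditions in (ii). Each $Re_i$ is uniform and contains a simple submodule, by (d), so $\mathrm{Soc}(Re_i)$ is essential in $Re_i$. Hence $\mathrm{Soc}({}_RR)=\bigoplus\mathrm{Soc}(Re_i)$ is essential in ${}_RR$. As $R$ is semiperfect and left self-injective, fact (ii) gives (a).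

**(c)⇒(e).** We move $k$ into some $Se$. Let $kR$ be simple. Then $k\in S$, and since $k=\sum ke_i$, we have $ke\ne0$ for some $e=e_i$. As $kR$ is simple, $kR=keR$, so $k=kec$ for some $c\in R$. Now $Rke$ is a nonzero submodule of $Se$, so $Rke=Se$ is simple. Right multiplication by $c$ maps it onto $Rkec=Rk\ne0$, so $Rk$ is simple.

**(e)⇒(d).** We produce a simple submodule directly. Take $0\neq s\in Se$. By Step 3, $sR$ is simple, so by (e) $Rs\subseteq Se$ is simple.

It remains to check the special cases.

**Right mininjective and right self-injective rings.** Right mininjectivity is condition (f). We show that it holds if $R$ is right self-injective. Let $y\in l(r(k))$. Then $r(k)\subseteq r(y)$, so $kR\to R$, $kr\mapsto yr$, is well defined. It extends to an endomorphism of $R_R$, which is left multiplication by some $u\in R$, so $y=uk\in Rk$. The inclusion $Rk\subseteq l(r(k))$ always holds.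

**Right perfect rings.** We obtain (d) from a theorem of Bass (1960): every nonzero left module over a right perfect ring has a simple submodule. The mechanism is short. A ring is right perfect when $R/J$ is semisimple and for every sequence $a_1,a_2,\dots$ in $J$ some product $a_n\cdots a_2a_1$ is $0$. If a left module has no simple submodule, then, as $R/J$ is semisimple, none of its nonzero elements is killed by $J$. So from $m\ne0$ we choose $a_1\in J$ with $a_1m\ne0$, then $a_2\in J$ with $a_2a_1m\ne0$, and so on, contradicting $a_n\cdots a_1=0$. Since $Se\ne0$, (d) follows.

**Left duo rings.** We show that $Rs$ is simple for $0\ne s\in Se$, which gives (d). Let $0\ne b=us\in Rs$. The left ideal $l(s)$ is two-sided, so $l(s)u\subseteq l(s)$ and $l(s)b=l(s)us\subseteq l(s)s=0$. Hence $f:Rs\to Se$, $rs\mapsto rb$, is a well-defined nonzero homomorphism; its values lie in $Se$ because $b\in Rs\subseteq Se$. By Step 2, $f$ is right multiplication by a unit $c$ of $eRe$. So $b=sc$ and $Rb=Rsc$. As $Rs$ is a two-sided ideal, $Rsc\subseteq Rs$ and $Rsc^{-1}\subseteq Rs$. Multiplying the second inclusion by $c$ and using $sc^{-1}c=se=s$, we get $Rs\subseteq Rsc$. Thus $Rb=Rs$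 for every nonzero $b\in Rs$, so $Rs$ is simple.

**Right duo is not enough.** The ring of Theorem A has all its right ideals two-sided, by part 3, and is left self-injective and right Kasch but not left PF. $\blacksquare$

It is consistent with the left duo case that this ring is not left duo, and one can see it by hand. The left ideal $Rs=0\ltimes V/p$ contains $s=(0,1+p)$. With $a=X^{-e_{-1}}$, which lies in $V$ because $e_{-1}\in G_0$, we get $\theta(a)=X^{-e_0}=t^{-1}$. So $s(a,0)=(0,t^{-1}+p)$, which is not in $0\ltimes V/p$ because $t^{-1}\notin V$ and $p\subset V$. The right scalars that make ${}_RR$ injective are the ones that carry $Rs$ outside itself.
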